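
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The irreducible components of the exterior algebra\\ of the little adjoint representation of $\mathfrak{sp}_{2n}$}


\begin{abstract}
Let $\mathfrak g=\mathfrak{sp}_{2n}(\mathbb C)$ with $n\ge 2$, let $V_{\theta_s}$ be the irreducible module whose highest weight is the highest short root, and let $2\rho_s$ be the sum of the positive short roots. We prove that an irreducible module $V_\lambda$ occurs in the exterior algebra $\Lambda V_{\theta_s}$ if and only if $\lambda\le 2\rho_s$ in the dominance order. This settles in type $C$ a conjecture on simple Lie algebras with two root lengths. More generally, for $\mu=\rho_s+c\,\omega_n$ with an integer $c\ge 0$, the module $V_\lambda$ occurs in $V_\mu\otimes V_\mu$ if and only if $\lambda\le 2\mu$. The proof cuts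 $\lambda$ into blocks of consecutive rows, solves each block with Clebsch--Gordan for $\mathfrak{sp}_2$ and the Horn inequalities for $\mathrm{GL}_R$, and glues the solutions by a row-union property of symplectic tensor product multiplicities.
\end{abstract}

\section{The question and the results}

Let $\mathfrak g$ be a finite-dimensional simple Lie algebra over $\mathbb C$ with two root lengths, with a fixed choice of positive roots. For a dominant integral weight $\lambda$ write $V_\lambda$ for the irreducible module of highest weight $\lambda$. Write $\mu\le\lambda$ if $\lambda-\mu$ is a linear combination of simple roots with nonnegative integer coefficients. Let $\theta_s$ be the highest short root and $\rho_s$ half the sum of the positive short roots. The nonzero weights of the \emph{little adjoint module} $V_{\theta_s}$ are the short roots, each with multiplicity one. So the weights of $\Lambda V_{\theta_s}=\bigoplus_i\Lambda^iV_{\theta_s}$ are the sums of subsets of the short roots. The largest of them is the sum $2\rho_s$ of all positive short roots,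 and therefore every component $V_\lambda$ of $\Lambda V_{\theta_s}$ satisfies $\lambda\le2\rho_s$. The conjecture, posed in \cite{thesis}, is that nothing else obstructs:
\begin{quote}
\emph{For a dominant integral weight $\lambda$, the module $V_\lambda$ occurs in $\Lambda V_{\theta_s}$ if and only if $\lambda\le 2\rho_s$.}
\end{quote}
It is known in types $B_n$, $F_4$ and $G_2$. We prove it in the remaining type.

\begin{theorem}\label{thm:A}
Let $\mathfrak g=\mathfrak{sp}_{2n}(\mathbb C)$ with $n\ge 2$, and let $\lambda$ be a dominant integral weight. Then $V_\lambda$ occurs in $\Lambda V_{\theta_s}$ if and only if $\lambda\le2\rho_s$. Its multiplicity is then a positive multiple of $2^{n-1}$.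
\end{theorem}

The smallest case can be seen directly. For $\mathfrak{sp}_4\cong\mathfrak{so}_5$ the module $V_{\theta_s}$ is $\mathbb C^5$, and $\Lambda\mathbb C^5$ consists of $\mathbb C$, $\mathbb C^5$ and $\Lambda^2\mathbb C^5$, each occurring twice. In the coordinates introduced below these have highest weights $(0,0)$, $(1,1)$ and $(2,0)$, which are exactly the dominant weights $\le 2\rho_s=(2,0)$. Also, $16=4^2$ is the square of the dimension of $V_{\rho_s}=\mathbb C^4$, and $32=2\cdot 16$. This is no accident: in general $\Lambda V_{\theta_s}$ is $2^{n-1}$ copies of $V_{\rho_s}\otimes V_{\rho_s}$ (Section~\ref{sec:square}). So the question is about a tensor square, and it is natural to treat a slightly larger family of tensor squares.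

\paragraph{Coordinates.} For $\mathfrak{sp}_{2n}$ take the simple roots $\alpha_i=\varepsilon_i-\varepsilon_{i+1}$ $(i<n)$ and $\alpha_n=2\varepsilon_n$. Dominant integral weights are partitions $\lambda=(\lambda_1\ge\dots\ge\lambda_n\ge0)$. Put $S_k(\lambda)=\lambda_1+\dots+\lambda_k$ and $|\lambda|=\sum_i\lambda_i$. If $\kappa-\lambda=\sum c_i\alpha_i$, then $S_k(\kappa)-S_k(\lambda)$ equals $c_k$ for $k<n$ and $2c_n$ for $k=n$. Hence
\begin{equation}\label{eq:order}
\lambda\le\kappa\iff S_k(\lambda)\le S_k(\kappa)\ (1\le k\le n)\ \text{ and }\ |\kappa|-|\lambda|\ \text{is even}.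
\end{equation}
The short roots are $\pm\varepsilon_i\pm\varepsilon_j$ with $i<j$. So $\theta_s=\varepsilon_1+\varepsilon_2$ and $\rho_s=(n-1,\dots,1,0)$. The module $V_{\theta_s}=\Lambda^2\mathbb C^{2n}/\mathbb C$ has the short roots as weights of multiplicity one and the weight $0$ with multiplicity $n-1$. The fundamental weight $\omega_n$ is $(1,\dots,1)$. For $n=1$ we use the same formulas, so that $\rho_s=(0)$.

\begin{theorem}\label{thm:B}
Let $n\ge1$, let $c\ge0$ be an integer, and let $\mu=\rho_s+c\,\omega_n=(n-1+c,\dots,1+c,c)$. For a dominant integral weight $\lambda$ of $\mathfrak{sp}_{2n}$, the module $V_\lambda$ occurs in $V_\mu\otimes V_\mu$ if and only if $\lambda\le2\mu$.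
\end{theorem}

For $c=1$ we have $\mu=\rho$, half the sum of all positive roots.

\begin{corollary}\label{cor:C}
Let $n\ge1$. Then $V_\lambda$ occurs in $V_\rho\otimes V_\rho$, equivalently in $\Lambda\,\mathfrak{sp}_{2n}$, if and only if $\lambda\le2\rho$.
\end{corollary}

``Only if'' in Theorem~\ref{thm:B} is clear, since all weights of $V_\mu\otimes V_\mu$ are $\le2\mu$. All the work is in ``if''.

\begin{remark}\label{rem:staircase}
The statement fails for general $\mu$. For $n=2$ and $\mu=\omega_2=(1,1)$ the module $V_\mu$ is $\mathbb C^5$, and $\mathbb C^5\otimes\mathbb C^5=V_{(2,2)}\oplus V_{(2,0)}\oplus V_{(0,0)}$ (dimensions $14$, $10$, $1$). But also $(1,1)\le(2,2)$, and $V_{(1,1)}$ does not occur. That consecutive entries of $\mu$ differ by exactly one is used in three places: in the collapse of the Horn inequalities (Section~\ref{sec:horn}), in the exchange of neighboring entries that repairs parities (Section~\ref{sec:blocks}), and in the choice of the entries combined with the first row of a block (Section~\ref{sec:one}).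
\end{remark}

\section{The exterior algebra as a tensor square}\label{sec:square}

Let $x_i=e^{\varepsilon_i}$ and $y_i=x_i+x_i^{-1}$. Let $U_k$ be the polynomial with $U_k(x+x^{-1})=\frac{x^{k+1}-x^{-k-1}}{x-x^{-1}}$. It is monic of degree $k$ and has the parity of $k$. By Weyl's formula, $\mathrm{ch}V_\lambda$ is the quotient of $\det(x_j^{l_i}-x_j^{-l_i})$, where $l_i=\lambda_i+n-i+1$, by the same determinant for $\lambda=0$. Divide numerator and denominator by $\prod_j(x_j-x_j^{-1})$:
\begin{equation}\label{eq:weyl}
\mathrm{ch}V_\lambda=\frac{\det\big(U_{\lambda_i+n-i}(y_j)\big)}{\Delta(y)},\qquad \Delta(y)=\prod_{i<j}(y_i-y_j)=\det\big(U_{n-i}(y_j)\big).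
\end{equation}
The last equality holds because the $U_k$ are monic, so that row operations reduce the determinant to Vandermonde's.

\begin{proposition}\label{prop:square}
For $\mathfrak{sp}_{2n}$ with $n\ge2$ we have $\Lambda V_{\theta_s}\cong2^{n-1}\,V_{\rho_s}\otimes V_{\rho_s}$. For $n\ge1$ we have $\Lambda\,\mathfrak{sp}_{2n}\cong 2^n\,V_\rho\otimes V_\rho$.
\end{proposition}

\begin{proof}
For $\lambda=\rho_s$ the numerator in \eqref{eq:weyl} is $\det(U_{2(n-i)}(y_j))$. Since $U_{2d}(y)$ is a monic polynomial of degree $d$ in $y^2$, this equals $\prod_{i<j}(y_i^2-y_j^2)$. So $\mathrm{ch}V_{\rho_s}=\prod_{i<j}(y_i+y_j)$. Now $y_i+y_j=(x_i+x_j)(1+x_i^{-1}x_j^{-1})$, hence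
\[
(y_i+y_j)^2=\frac{(x_i+x_j)^2}{x_ix_j}\cdot x_ix_j(1+x_i^{-1}x_j^{-1})^2=(2+x_ix_j^{-1}+x_i^{-1}x_j)(2+x_ix_j+x_i^{-1}x_j^{-1}).
\]
On the other hand, $\mathrm{ch}\,\Lambda V_{\theta_s}$ is the product of $1+e^{\beta}$ over the weights $\beta$ of $V_{\theta_s}$ with multiplicity. The weight $0$ contributes $2^{n-1}$, and each pair $\pm\alpha$ of short roots contributes $(1+e^\alpha)(1+e^{-\alpha})=2+e^\alpha+e^{-\alpha}$. The product over all pairs is $\prod_{i<j}(y_i+y_j)^2=(\mathrm{ch}V_{\rho_s})^2$.

For the second statement, Weyl's character and denominator formulas give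
\[
\mathrm{ch}V_\rho=\prod_{\alpha>0}\frac{e^{\alpha}-e^{-\alpha}}{e^{\alpha/2}-e^{-\alpha/2}}=\prod_{\alpha>0}(e^{\alpha/2}+e^{-\alpha/2}).
\]
So $\mathrm{ch}\,\Lambda\,\mathfrak{sp}_{2n}=2^n\prod_{\alpha>0}(2+e^\alpha+e^{-\alpha})=2^n(\mathrm{ch}V_\rho)^2$.
\end{proof}

Thus Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B} for $c=0$, and Corollary~\ref{cor:C} from Theorem~\ref{thm:B} for $c=1$.

\section{Three sources of components, and small ranks by hand}\label{sec:tools}

For $n\ge1$ let $\mathcal S_n$ be the set of triples $(\lambda;\mu,\nu)$ of partitions with $n$ parts (zeros allowed) such that $V_\lambda$ occurs in $V_\mu\otimes V_\nu$ for $\mathrm{Sp}_{2n}$. It is symmetric in $\mu,\nu$. We regard a partition with $n$ parts as a multiset of $n$ nonnegative integers, so its entries may be listed in any order. We use three sources of elements of $\mathcal S_n$.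

\smallskip\noindent\textbf{Clebsch--Gordan.} For $\mathfrak{sp}_2=\mathfrak{sl}_2$ we have
\begin{equation}\label{eq:CG}
(t;a,b)\in\mathcal S_1\iff |a-b|\le t\le a+b\ \text{ and }\ t\equiv a+b\pmod 2 .
\end{equation}

\noindent\textbf{Row union.} Let $\cup$ denote the union of multisets of parts, zeros included. The following statement, proved in Section~\ref{sec:union}, lets us glue smaller symplectic groups.

\begin{proposition}[Row union]\label{prop:union}
If $(\lambda^a;\mu^a,\nu^a)\in\mathcal S_{n_a}$ for $a=1,2$, then $(\lambda^1\cup\lambda^2;\,\mu^1\cup\mu^2,\,\nu^1\cup\nu^2)\in\mathcal S_{n_1+n_2}$.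
\end{proposition}

\noindent\textbf{The general linear group.} Let $E_\lambda$ be the irreducible $\mathrm{GL}_R$-module of highest weight $\lambda$.

\begin{lemma}\label{lem:GL}
Let $\lambda,\mu,\nu$ be partitions with $R$ parts. If $E_\lambda$ occurs in $E_\mu\otimes E_\nu$, then $(\lambda;\mu,\nu)\in\mathcal S_R$.
\end{lemma}

\begin{proof}
Let $\mathfrak{gl}_R\subset\mathfrak{sp}_{2R}$ be the subalgebra with roots $\varepsilon_i-\varepsilon_j$. Let $\mathfrak u$ and $\mathfrak u^-$ be the sums of the root spaces for the roots $\varepsilon_i+\varepsilon_j$ $(i\le j)$ and their negatives. Let $\zeta$ be the central element of $\mathfrak{gl}_R$ with $\varepsilon_i(\zeta)=1$ for all $i$. It acts on $\mathfrak u$ by $2$ and on $\mathfrak u^-$ by $-2$. If $v_\mu$ is a highest weight vector of $V_\mu$, then by the Poincar\'e--Birkhoff--Witt theorem $V_\mu=U(\mathfrak u^-)\,U(\mathfrak{gl}_R)v_\mu$. So the largest $\zeta$-eigenvalue on $V_\mu$ is $|\mu|$, with eigenspace $U(\mathfrak{gl}_R)v_\mu$. This is a finite-dimensional highest weight module of $\mathfrak{gl}_R$,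 hence isomorphic to $E_\mu$. Therefore the eigenspace of $V_\mu\otimes V_\nu$ for the largest $\zeta$-eigenvalue is $E_\mu\otimes E_\nu$. It is killed by $\mathfrak u$, which raises $\zeta$-eigenvalues. So a $\mathfrak{gl}_R$-highest weight vector of weight $\lambda$ in it is an $\mathfrak{sp}_{2R}$-highest weight vector.
\end{proof}

These triples have $|\lambda|=|\mu|+|\nu|$. For a general triple in $\mathcal S_n$ we call $|\mu|+|\nu|-|\lambda|$ its \emph{loss}. It is nonnegative and even by \eqref{eq:order}, since $\lambda\le\mu+\nu$.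

\begin{example}[rank two]\label{ex:two}
Let $n=2$ and $\mu=\rho_s=(1,0)$. The dominant weights $\le(2,0)$ are $(2,0)$, $(1,1)$, $(0,0)$. They are obtained by row union from
\[
(2;1,1)\cup(0;0,0),\qquad (1;1,0)\cup(1;0,1),\qquad (0;1,1)\cup(0;0,0).
\]
For $(2,0)$ and $(0,0)$ each row $\lambda_j$ is made from the pair $(\mu_j,\mu_j)$. For $(1,1)$ this is impossible, since $\lambda_2=1>2\mu_2$. The large entry of $\mu$ must be used once in each row.
\end{example}

\begin{example}[rank three]\label{ex:three}
Let $n=3$ and $\mu=(2,1,0)$, so $2\mu=(4,2,0)$.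

\emph{Crossing.} Let $\lambda=(3,2,1)$. Again $\lambda_3>2\mu_3$. Make the first row from $(3;2,1)$. The remaining rows $(2,1)$ must come from the remaining entries $\{1,0\}$ and $\{2,0\}$. There is no loss here, and indeed $E_{(2,1)}\subset E_{(1,0)}\otimes E_{(2,0)}$ for $\mathrm{GL}_2$. So $((2,1);(1,0),(2,0))\in\mathcal S_2$, and row union gives $\lambda$.

\emph{Parity.} Let $\lambda=(3,1,0)$. Now $\lambda_j\le2\mu_j$ for all $j$, but $(3;2,2)$ and $(1;1,1)$ violate the parity condition in \eqref{eq:CG}. Interchange the first two entries of $\mu$ on one side: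
\[
(3;2,1)\cup(1;1,2)\cup(0;0,0).
\]
\end{example}

These examples show the method. In general we cut $\lambda$ into blocks of consecutive rows. In each block \emph{the first row absorbs the entire loss through $\mathfrak{sp}_2$, so that the other rows form a lossless problem, which belongs to $\mathrm{GL}_R$}. (In one exceptional case, where the block of $\lambda$ is a rectangle and there is no loss at all, every row is made through $\mathfrak{sp}_2$.) Wrong parities are repaired by swapping neighboring entries of $\mu$ across the cuts. It remains to prove row union (Section~\ref{sec:union}), to solve the lossless problem for staircases (Section~\ref{sec:horn}), and to organize the blocks (Sections~\ref{sec:blocks} and~\ref{sec:one}).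

\section{Row union}\label{sec:union}

Components of the restrictions of $\mathrm{Sp}_{2m}$-modules to a subgroup $\mathrm{Sp}_{2m_1}\times\mathrm{Sp}_{2m_2}$ can be \emph{added} (Lemma~\ref{lem:semigroup} below). Row union asks instead to take \emph{unions} of rows in tensor products. Write $\lambda'$ for the transpose of a partition $\lambda$. Since the union of two partitions corresponds to the sum of their transposes, $(\lambda^1\cup\lambda^2)'=(\lambda^1)'+(\lambda^2)'$, we look for a duality that transposes partitions and turns tensor products into restrictions.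

For a partition $\lambda\subset(m^n)$, that is, with $n$ parts, all at most $m$, let
\begin{equation}\label{eq:D}
D_{n,m}(\lambda)_j=n-\lambda'_{m+1-j}\qquad(1\le j\le m),
\end{equation}
the transpose of the complement of $\lambda$ in the $n\times m$ rectangle. The map $D_{n,m}$ is a bijection onto the partitions contained in $(n^m)$.

\begin{lemma}\label{lem:duality}
With $y_i=x_i+x_i^{-1}$ $(i\le n)$ and $w_j=z_j+z_j^{-1}$ $(j\le m)$,
\[
\prod_{i=1}^n\prod_{j=1}^m(y_i+w_j)=\sum_{\lambda\subset(m^n)}\mathrm{ch}V_\lambda(x)\,\mathrm{ch}V_{D_{n,m}(\lambda)}(z),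
\]
where the characters are those of $\mathrm{Sp}_{2n}$ and $\mathrm{Sp}_{2m}$.
\end{lemma}

For $n=m=1$ this reads $y+w=\mathrm{ch}V_1(x)\cdot1+1\cdot\mathrm{ch}V_1(z)$.

\begin{proof}
Let $v=(y_1,\dots,y_n,-w_1,\dots,-w_m)$. Since the $U_k$ are monic,
\[
\det\big(U_{n+m-i}(v_j)\big)_{1\le i,j\le n+m}=\Delta(v)=(-1)^{\binom m2}\Delta(y)\,\Delta(w)\prod_{i,j}(y_i+w_j).
\]
Expand the determinant by Laplace along its first $n$ columns. A term corresponds to the set $A=\{a_1>\dots>a_n\}\subset\{0,\dots,n+m-1\}$ of degrees of the rows chosen for these columns, with complement $\{b_1>\dots>b_m\}$. Put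
\[
\lambda_i=a_i-(n-i)=\#\{j:b_j<a_i\},\qquad \tilde\lambda_j=b_j-(m-j)=\#\{i:a_i<b_j\}.
\]
The second equalities hold because exactly $a_i$ elements of $\{0,\dots,n+m-1\}$ lie below $a_i$, of which $n-i$ belong to $A$, and similarly for $b_j$. Then $A\mapsto\lambda$ is a bijection onto the partitions $\lambda\subset(m^n)$. Exactly $m-j$ of the $b$'s are below $b_j$, so $a_i>b_j$ if and only if $\lambda_i\ge m-j+1$. Hence $\tilde\lambda_j=n-\lambda'_{m+1-j}$, that is, $\tilde\lambda=D_{n,m}(\lambda)$.

Now the signs. Rows are ordered by decreasing degree, so the Laplace sign is $(-1)^{\#\{(i,j):a_i<b_j\}}=(-1)^{|\tilde\lambda|}$. By \eqref{eq:weyl}, the minor in the $y$-columns is $\Delta(y)\,\mathrm{ch}V_\lambda(x)$. Since $U_b(-w)=(-1)^bU_b(w)$ and $\sum_jb_j=|\tilde\lambda|+\binom m2$, the minor in the remaining columns is $(-1)^{|\tilde\lambda|+\binom m2}\Delta(w)\,\mathrm{ch}V_{\tilde\lambda}(z)$. The total sign is $(-1)^{\binom m2}$ for every $\lambda$. It cancels against the same factor above, and dividing by $\Delta(y)\Delta(w)$ gives the claim.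
\end{proof}

\begin{lemma}\label{lem:branch}
Let $m=m_1+m_2$ with $m_1,m_2\ge1$, and let $\mu\subset(m_1^n)$, $\nu\subset(m_2^n)$, $\lambda\subset(m^n)$. The multiplicity of $V_\lambda$ in $V_\mu\otimes V_\nu$ for $\mathrm{Sp}_{2n}$ equals the multiplicity of $V_{D_{n,m_1}(\mu)}\boxtimes V_{D_{n,m_2}(\nu)}$ in the restriction of the $\mathrm{Sp}_{2m}$-module $V_{D_{n,m}(\lambda)}$ to $\mathrm{Sp}_{2m_1}\times\mathrm{Sp}_{2m_2}$.
\end{lemma}

\begin{proof}
Split the variables $z=(z',z'')$ into groups of sizes $m_1,m_2$. The left side of Lemma~\ref{lem:duality} is the product of the left sides for the two groups, so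
\[
\sum_\lambda\mathrm{ch}V_\lambda(x)\,\mathrm{ch}V_{D_{n,m}(\lambda)}(z',z'')=\sum_{\mu,\nu}\mathrm{ch}V_\mu(x)\,\mathrm{ch}V_\nu(x)\,\mathrm{ch}V_{D_{n,m_1}(\mu)}(z')\,\mathrm{ch}V_{D_{n,m_2}(\nu)}(z''),
\]
where $\lambda,\mu,\nu$ run over the partitions contained in $(m^n)$, $(m_1^n)$, $(m_2^n)$. Compare the coefficients of $\mathrm{ch}V_\lambda(x)$ on both sides. On the left the coefficient is the character of the restricted module. On the right it is the sum over $\mu,\nu$ of the multiplicity of $V_\lambda$ in $V_\mu\otimes V_\nu$ times the character of $V_{D_{n,m_1}(\mu)}\boxtimes V_{D_{n,m_2}(\nu)}$. Since $D_{n,m_1}$ and $D_{n,m_2}$ are injective, different pairs $(\mu,\nu)$ give different irreducible characters, and the claim follows.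
\end{proof}

\begin{lemma}\label{lem:semigroup}
Let $G=\mathrm{Sp}_{2m}$ and $H=\mathrm{Sp}_{2m_1}\times\mathrm{Sp}_{2m_2}\subset G$. If $V^H_{\eta_a}$ occurs in $V^G_{\kappa_a}|_H$ for $a=1,2$, then $V^H_{\eta_1+\eta_2}$ occurs in $V^G_{\kappa_1+\kappa_2}|_H$.
\end{lemma}

\begin{proof}
Let $T$ be a maximal torus and $N$ the unipotent radical of a Borel subgroup $TN$ of $G$. For dominant $\kappa$ let
\[
M_\kappa=\{f\in\mathbb C[G]: f(gtu)=\kappa(t)f(g)\text{ for }g\in G,\ t\in T,\ u\in N\},
\]
with $G$ acting by left translation. By the Peter--Weyl decomposition $\mathbb C[G]=\bigoplus_VV^*\otimes V$ under left and right translation, $M_\kappa\cong(V^G_\kappa)^*$, which is isomorphic to $V^G_\kappa$ because all modules of $\mathrm{Sp}_{2m}$ are self-dual. Clearly $M_{\kappa_1}M_{\kappa_2}\subset M_{\kappa_1+\kappa_2}$. Fix a Borel subgroup of $H$, and let $f_a\in M_{\kappa_a}$ be an $H$-highest weight vector of weight $\eta_a$. Since $G$ is connected, $\mathbb C[G]$ is an integral domain, so $f_1f_2\ne0$. Left translation acts by algebra automorphisms, so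 $f_1f_2$ is an $H$-highest weight vector of weight $\eta_1+\eta_2$ in $M_{\kappa_1+\kappa_2}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:union}]
Choose $m_1\ge1$ at least as large as all parts of $\mu^1$ and $\mu^2$, choose $m_2\ge1$ at least as large as all parts of $\nu^1$ and $\nu^2$, and put $m=m_1+m_2$. As $\lambda^a\le\mu^a+\nu^a$, the largest part of $\lambda^a$ is at most $m$. From $(\lambda^1\cup\lambda^2)'=(\lambda^1)'+(\lambda^2)'$ and \eqref{eq:D} we get
\[
D_{n_1+n_2,\,m}(\lambda^1\cup\lambda^2)=D_{n_1,m}(\lambda^1)+D_{n_2,m}(\lambda^2),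
\]
and likewise for $\mu$ with $m_1$ and for $\nu$ with $m_2$. By Lemma~\ref{lem:branch}, both hypotheses are branching statements for the \emph{same} pair $H\subset G$. Add them by Lemma~\ref{lem:semigroup} and translate back by Lemma~\ref{lem:branch} for $n=n_1+n_2$.
\end{proof}

\section{Staircases and the Horn inequalities}\label{sec:horn}

We now solve the lossless problem. Fix $R\ge1$, write $[R]=\{1,\dots,R\}$, $\delta=(R-1,\dots,1,0)$ and $\omega_k=(1^k,0^{R-k})$, and let $\varepsilon_i$ be the $i$-th unit vector. Weights of $\mathrm{GL}_R$ may have negative entries. The goal is the following. Here $\omega_{k+o}$ records which entry of a longer staircase was removed to make the first row of a block, and $o=1$ means that the last entry on the other side has been lowered by one.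

\begin{proposition}\label{prop:GL}
Let $d$ be an integer and $\sigma=\delta+d\,(1^R)$. Let $k\ge0$ and $o\in\{0,1\}$ with $k+o\le R$. Let $\lambda$ be a dominant integral weight of $\mathrm{GL}_R$ with
\[
S_q(\lambda)\le 2S_q(\sigma)+\min(q,k)\quad(1\le q\le R),\qquad\text{with equality for }q=R .
\]
Then $E_\lambda$ occurs in $E_{\sigma-o\,\varepsilon_R}\otimes E_{\sigma+\omega_{k+o}}$.
\end{proposition}

The criterion we use describes completely which irreducible modules occur in tensor products for $\mathrm{GL}_R$. For a $t$-subset $I=\{i_1<\dots<i_t\}$ of $[R]$ let $\tau(I)=(i_t-t,\dots,i_1-1)$. Call a triple $(I,J,K)$ of $t$-subsets, $1\le t<R$, a \emph{Horn triple} if the Littlewood--Richardson coefficient $c^{\tau(K)}_{\tau(I)\tau(J)}$ is positive. For $R=2$ these are $(\{1\},\{1\},\{1\})$, $(\{1\},\{2\},\{2\})$ and $(\{2\},\{1\},\{2\})$.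

\begin{theorem}[Klyachko; Knutson--Tao saturation; see \cite{fulton}]\label{thm:horn}
Let $\lambda,\mu,\nu$ be dominant integral weights of $\mathrm{GL}_R$ with $|\lambda|=|\mu|+|\nu|$. Then $E_\lambda$ occurs in $E_\mu\otimes E_\nu$ if and only if
\[
\sum_{k\in K}\lambda_k\le\sum_{i\in I}\mu_i+\sum_{j\in J}\nu_j\qquad\text{for all Horn triples }(I,J,K).
\]
\end{theorem}

The general case follows from the case of partitions: replacing $(\lambda,\mu,\nu)$ by $(\lambda+(p+q)(1^R),\mu+p(1^R),\nu+q(1^R))$ tensors the modules with powers of the determinant and adds $t(p+q)$ to both sides of each inequality.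

Why are staircases easy? For a Horn triple $|\tau(K)|=|\tau(I)|+|\tau(J)|$, that is, $\sum I+\sum J=\sum K+\frac{t(t+1)}2$, where $\sum I$ is the sum of the elements of $I$. Since $\delta_i=R-i$ and $S_t(\delta)=tR-\frac{t(t+1)}2$,
\begin{equation}\label{eq:collapse}
\sum_{i\in I}\delta_i+\sum_{j\in J}\delta_j=2tR-\sum K-\tfrac{t(t+1)}2=\sum_{k\in K}\delta_k+S_t(\delta).
\end{equation}
The right side depends only on $K$. For $E_\lambda\subset E_\delta\otimes E_\delta$, for example, all Horn inequalities with the same $K$ collapse to the single inequality $\sum_K(\lambda-\delta)\le S_t(\delta)$. For $K=[1,q]$ this is the dominance condition $S_q(\lambda)\le2S_q(\delta)$. But $\lambda-\delta$ need not be weakly decreasing, so it is not obvious that the other sets $K$ impose nothing new. The next lemma says that they do not, even with $\omega_k$ added.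

\begin{lemma}\label{lem:subsets}
Let $0\le k\le R$, and let $\lambda$ be a dominant integral weight of $\mathrm{GL}_R$ with $S_q(\lambda)\le 2S_q(\delta)+\min(q,k)$ for $1\le q\le R$. Put $z=\lambda-\omega_k-\delta$. Then $\sum_{i\in K}z_i\le S_{|K|}(\delta)$ for every $K\subset[R]$.
\end{lemma}

\begin{proof}
Let $F(K)=\sum_{i\in K}z_i-S_{|K|}(\delta)$. We show that the maximum of $F$ is attained at an initial interval $[1,q]$ with $q\ge0$. This suffices: $F(\emptyset)=0$, and $F([1,q])=S_q(\lambda)-\min(q,k)-2S_q(\delta)\le0$ for $q\ge1$ by hypothesis.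

Among the maximizers of $F$ choose $K$ with $t=|K|$ minimal. Let $f(i)=z_i+R=\lambda_i-(\omega_k)_i+i$ and $\theta=2R-t$. Recall that $S_t(\delta)-S_{t-1}(\delta)=R-t$.
\begin{itemize}
\item Removing $i\in K$ strictly decreases $F$, so $-z_i+(R-t)<0$. By integrality $z_i\ge R-t+1$, that is, $f(i)\ge\theta+1$ for $i\in K$.
\item Adding $j\notin K$ does not increase $F$, so $z_j-(R-t-1)\le0$, that is, $f(j)\le\theta-1$ for $j\notin K$.
\end{itemize}
So $f$ jumps by at least $2$ from $i\notin K$ to $i+1\in K$. Since $\lambda$ is dominant, $f(i+1)-f(i)\le1$ for $i\ne k$, and $\le2$ for $i=k$. Hence $i\notin K$, $i+1\in K$ is possible only for $i=k$, and then $f(k)=\theta-1$. If it does not happen, $K=[1,q]$ for some $q\ge0$ and we are done. Otherwise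
\[
K=[1,a-1]\cup[k+1,q]\qquad\text{with }1\le a\le k<q .
\]
We fill the gap $[a,k]$, which has $g=k-a+1$ elements. For $i\in[a,k]$ we have $f(i)\ge f(k)-(k-i)=\theta-1-(k-i)$, that is, $z_i\ge R-t-1-(k-i)$. Since $S_{t+g}(\delta)-S_t(\delta)=\sum_{l=0}^{g-1}(R-t-1-l)$,
\[
F([1,q])-F(K)=\sum_{i=a}^kz_i-\big(S_{t+g}(\delta)-S_t(\delta)\big)\ge\sum_{l=0}^{g-1}(R-t-1-l)-\sum_{l=0}^{g-1}(R-t-1-l)=0 .
\]
So $[1,q]$ is a maximizer as well.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:GL}]
Tensoring with powers of the determinant, we may assume $d=0$. The sizes agree: $|\lambda|=2|\delta|+k=|\delta-o\,\varepsilon_R|+|\delta+\omega_{k+o}|$, and both weights on the right are dominant. Let $(I,J,K)$ be a Horn triple of $t$-subsets. By \eqref{eq:collapse} and Lemma~\ref{lem:subsets},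
\begin{equation}\label{eq:hornproof}
\sum_I\delta+\sum_J\delta=\sum_K\delta+S_t(\delta)\ \ge\ \sum_K\delta+\sum_K(\lambda-\omega_k-\delta)=\sum_K\lambda-\sum_K\omega_k .
\end{equation}
It remains to compare $\sum_K\omega_k$ with the contribution of $-o\,\varepsilon_R$ and $\omega_{k+o}$. Here we use the necessity part of Theorem~\ref{thm:horn}: $E_{\omega_k}$ occurs in $E_{-o\,\varepsilon_R}\otimes E_{\omega_{k+o}}$. For $o=0$ this is trivial. For $o=1$ let $W=\mathbb C^R$. The contraction $W^*\otimes\Lambda^{k+1}W\to\Lambda^kW$ is equivariant and nonzero with irreducible target, so $\Lambda^kW$ is a direct summand. Hence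
\[
\sum_K\omega_k\le\sum_I(-o\,\varepsilon_R)+\sum_J\omega_{k+o}.
\]
Adding this to \eqref{eq:hornproof} gives $\sum_K\lambda\le\sum_I(\delta-o\,\varepsilon_R)+\sum_J(\delta+\omega_{k+o})$. By the sufficiency part of Theorem~\ref{thm:horn}, $E_\lambda$ occurs in $E_{\delta-o\,\varepsilon_R}\otimes E_{\delta+\omega_{k+o}}$.
\end{proof}

\section{Cutting into blocks}\label{sec:blocks}

Let $\mu_j=n-j+c$ as in Theorem~\ref{thm:B}, and let $\lambda\le2\mu$ be dominant. The \emph{surplus}
\[
s_k=2S_k(\mu)-S_k(\lambda)\qquad(0\le k\le n)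
\]
satisfies $s_0=0$, $s_k\ge0$ for all $k$, and $s_n$ is even, by \eqref{eq:order}. If we cut after row $k$, then the rows after the cut should again satisfy the dominance inequalities with respect to the entries of $\mu$ after the cut, that is, $s_v-s_k\ge0$ for $v\ge k$. So call $k\in\{0,\dots,n\}$ a \emph{cut} if $s_k\le s_v$ for all $v\ge k$. Both $0$ and $n$ are cuts. Let $0=z_0<z_1<\dots<z_M=n$ be the cuts, and call $B_h=\{z_{h-1}+1,\dots,z_h\}$ the $h$-th \emph{block}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]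
\draw[->] (-0.3,0) -- (6.7,0) node[right] {$k$};
\draw[->] (0,-0.3) -- (0,2.7) node[above] {$s_k$};
\foreach \x in {0,3,4,5,6} \draw[dashed] (\x,0) -- (\x,2.5);
\draw[thick] (0,0)--(1,1)--(2,1)--(3,0)--(4,1)--(5,2)--(6,2);
\foreach \x/\y in {1/1,2/1} \draw[fill=white] (\x,\y) circle (2.6pt);
\foreach \x/\y in {0/0,3/0,4/1,5/2,6/2} \fill (\x,\y) circle (2.6pt);
\foreach \x in {0,1,...,6} \node[below] at (\x,-0.1) {\small $\x$};
\foreach \y in {1,2} \node[left] at (0,\y) {\small $\y$};
\end{tikzpicture}
\caption{The surplus $s_k$ for $n=6$, $\mu=(5,4,3,2,1,0)$ and $\lambda=(9,8,7,3,1,0)$. Filled dots are the cuts $0,3,4,5,6$, after which the surplus never goes lower; the blocks are $\{1,2,3\},\{4\},\{5\},\{6\}$. The first block is solved by crossing as in Example~\ref{ex:three}. The odd surplus at the cut $4$ is repaired by swapping the entries $\mu_4$ and $\mu_5$ on one side.}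
\label{fig:path}
\end{figure}

\begin{lemma}\label{lem:blocks}
We have $s_{z_{h-1}}\le s_{z_h}$ for $1\le h\le M$, and $s_v>s_{z_h}$ for $z_{h-1}<v<z_h$.
\end{lemma}

\begin{proof}
The first statement holds since $z_{h-1}$ is a cut. For the second, let $u$ be the largest index in $[v,n]$ at which $s$ attains its minimum over $[v,n]$. Then $u$ is a cut and $u>z_{h-1}$, so $u\ge z_h$ and $s_u\ge s_{z_h}$ because $z_h$ is a cut. As $v$ is not a cut, $s_v>s_u\ge s_{z_h}$.
\end{proof}

\paragraph{Parities and swaps.} If the rows $\lambda_j$ $(j\in B_h)$ are to be made from the entries $\mu_j$ $(j\in B_h)$ on both sides, the loss must be the \emph{deficit} $s_{z_h}-s_{z_{h-1}}$ of the block. The deficit may be odd, and then this is impossible, since losses are even. We repair it by swaps at the cuts where the surplus is odd. Since $\mu_q-\mu_{q+1}=1$, interchanging the entries in positions $q$ and $q+1$ of $\mu$ amounts to \emph{lowering} position $q$ by $1$ and \emph{raising} position $q+1$ by $1$. So a swap at the cut $q=z_h$, on one of the two sides, changes the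 total size available to block $h$ by $-1$ and to block $h+1$ by $+1$.

Let $\pi_h\in\{0,1\}$ be the parity of $s_{z_h}$. Then $\pi_0=\pi_M=0$; this is where the evenness of $|2\mu|-|\lambda|$ enters. If $\pi_h=1$ and $q=z_h$, then $q<n$, hence $\mu_q\ge1$. Also $S_n(\lambda)-S_q(\lambda)\equiv s_n-s_q\pmod2$ is odd, so $\lambda_j\ge1$ for some $j>q$, and hence $\lambda_q\ge1$. The following proposition treats a single block with deficit $e$. Here $i$ and $o$ record whether a swap takes place at its left end (``in'') and at its right end (``out''). If both take place, they may have to be made on the same side (i) or on different sides (ii).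

\begin{proposition}[One block]\label{prop:block}
Let $r\ge1$, $d\ge0$ and $\sigma=(d+r-1,\dots,d+1,d)$. Let $\lambda$ be a partition with $r$ parts, $s_k=2S_k(\sigma)-S_k(\lambda)$ and $e=s_r$. Assume
\[
e\ge0,\qquad s_k>e\quad(1\le k<r).
\]
Let $i,o\in\{0,1\}$ with $e\equiv i+o\pmod2$. If $o=1$, assume $d\ge1$ and $\lambda_r\ge1$. Then at least one of the following holds:
\begin{enumerate}
\item[\textup{(i)}] $(\lambda;\ \sigma+i\,\varepsilon_1-o\,\varepsilon_r,\ \sigma)\in\mathcal S_r$;
\item[\textup{(ii)}] $(\lambda;\ \sigma+i\,\varepsilon_1,\ \sigma-o\,\varepsilon_r)\in\mathcal S_r$.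
\end{enumerate}
If $r=1$, then \textup{(ii)} holds.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Proposition~\ref{prop:block}]
Consider two copies of $\mu$, ``left'' and ``right''. Going through the blocks $h=1,\dots,M$, we assign every cut $z_h$ with $\pi_h=1$ to a side. Suppose that $z_{h-1}$ has been assigned if $\pi_{h-1}=1$. Let $X$ be its side (an arbitrary side if $\pi_{h-1}=0$) and $Y$ the other side. By Lemma~\ref{lem:blocks} and the remarks above, Proposition~\ref{prop:block} applies to the block $B_h$ with $r=|B_h|$, $d=\mu_{z_h}$, $\sigma=(\mu_j)_{j\in B_h}$, the partition $(\lambda_j)_{j\in B_h}$, $e=s_{z_h}-s_{z_{h-1}}$, $i=\pi_{h-1}$ and $o=\pi_h$. If $\pi_h=1$, assign $z_h$ to $X$ if (i) holds, and to $Y$ otherwise; for $r=1$ always choose (ii), that is, $Y$.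

Now on each side interchange the entries of $\mu$ in positions $z_h,z_h+1$ for every cut $z_h$ assigned to that side. Two such interchanges on the same side could overlap only if they belong to cuts $z_{h-1}$ and $z_h=z_{h-1}+1$ with $\pi_{h-1}=\pi_h=1$. Then $B_h$ has size $1$, and the two cuts were assigned to different sides. So there is no overlap, and both lists are rearrangements of $\mu$. Their restrictions to $B_h$ are, on the sides $X$ and $Y$ respectively, $\sigma+i\,\varepsilon_1-o\,\varepsilon_r$ and $\sigma$ if (i) was chosen, and $\sigma+i\,\varepsilon_1$ and $\sigma-o\,\varepsilon_r$ if (ii) was chosen. (For $o=0$ the two cases coincide.) By Proposition~\ref{prop:block} and the symmetry of $\mathcal S_r$, each block gives a triple in $\mathcal S_{|B_h|}$. By row union (Proposition~\ref{prop:union}) these combine to $(\lambda;\mu,\mu)\in\mathcal S_n$.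
\end{proof}

For the weight in Figure~\ref{fig:path} this produces $(9;5,4)\cup((8,7);(4,3),(5,3))$ from the first block and $(3;2,1)\cup(1;1,2)\cup(0;0,0)$ from the others.

\section{One block}\label{sec:one}

In this section we prove Proposition~\ref{prop:block}. In either case of the proposition the required loss is $e+i-o$. First note that
\begin{equation}\label{eq:parity}
e+i-o\ \text{ is even and nonnegative}.
\end{equation}
It is even as $e\equiv i+o$. It could be negative only for $e=0$, $i=0$, $o=1$, which this congruence excludes.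

\subsection*{Blocks of size one}
Let $r=1$, so $\lambda_1=2\sigma_1-e$. We claim $(\lambda_1;\sigma_1+i,\sigma_1-o)\in\mathcal S_1$, which is (ii). The entry $\sigma_1-o$ is nonnegative, since $\sigma_1=d\ge1$ if $o=1$. The sum of the entries is $\lambda_1+(e+i-o)$, which is at least $\lambda_1$ and of the same parity by \eqref{eq:parity}. Their difference is $i+o$, so we need $\lambda_1\ge i+o$. We have $\lambda_1\equiv e\equiv i+o\pmod2$. If $i+o=0$, there is nothing to show. If $i+o=1$, then $\lambda_1$ is odd, hence at least $1$. If $i+o=2$, then $\lambda_1$ is even and $\lambda_1\ge1$ by hypothesis, hence $\lambda_1\ge2$.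

\subsection*{Larger blocks: which entries go with the first row}
Let $r\ge2$ and $R=r-1$. To see which entries to use, suppose for a moment that $i=o=0$. We want the first row $\lambda_1$ to absorb all of the loss $e$. So we combine it with one entry from each side with sum $\lambda_1+e$. If we take the largest entry $\sigma_1$ on one side, the entry on the other side must be
\[
\lambda_1+e-\sigma_1=\sigma_1-k_0,\qquad k_0=s_1-e,
\]
because $\lambda_1=2\sigma_1-s_1$. We now return to arbitrary $i$ and $o$ and keep the notation $k_0=s_1-e$. By hypothesis $k_0\ge1$. The first task is to see that $\sigma_1-k_0$ really is an entry of $\sigma$, that is, $k_0\le r-1$. This comes from $\lambda_j\le\lambda_1$, which gives $2\sigma_j-\lambda_j\ge2\sigma_1-2(j-1)-\lambda_1=s_1-2(j-1)$. Summing over $2\le j\le m+1$,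
\begin{equation}\label{eq:convex}
s_{m+1}-s_1\ \ge\ m(s_1-m-1)\qquad(1\le m\le r-1).
\end{equation}
For $m=r-1$ this reads $-k_0\ge(r-1)(s_1-r)$. As $k_0\ge1$, we get $s_1\le r-1$. Together with $e\ge0$,
\begin{equation}\label{eq:k0}
1\le k_0=s_1-e\le s_1\le r-1,\qquad \lambda_1=2\sigma_1-s_1\ge2d+r-1.
\end{equation}

\begin{lemma}\label{lem:rest}
The partition $\bar\lambda=(\lambda_2,\dots,\lambda_r)$ satisfies the hypothesis of Proposition~\ref{prop:GL} with $k=k_0$, that is,
\[
S_q(\bar\lambda)\le2S_q(\delta+d(1^R))+\min(q,k_0)\quad(1\le q\le R),\qquad\text{with equality for }q=R .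
\]
\end{lemma}

\begin{proof}
Since $(\sigma_2,\dots,\sigma_r)=\delta+d(1^R)$, we have $S_q(\bar\lambda)-2S_q(\delta+d(1^R))=s_1-s_{q+1}$. By hypothesis $s_{q+1}\ge e$ with equality for $q=R$, so this is $\le k_0$, with equality for $q=R$. As $k_0\le R$, also $\min(R,k_0)=k_0$. For $q\le k_0$ we have $q\le s_1$ by \eqref{eq:k0}, and \eqref{eq:convex} gives $s_1-s_{q+1}\le q(q+1-s_1)\le q$.
\end{proof}

\subsection*{The main case}
Assume first that
\begin{equation}\label{eq:main}
k_0+o\le r-1 .
\end{equation}
We prove (i), so the two lists are $\sigma+i\,\varepsilon_1-o\,\varepsilon_r$ and $\sigma$. Take the first entry $\sigma_1+i$ of the first list and the entry $\sigma_1-k_0-o=\sigma_{k_0+o+1}$ of the second. (The shift by $o$ leaves the remaining entries with total size $|\bar\lambda|$.) We claim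
\[
(\lambda_1;\ \sigma_1+i,\ \sigma_1-k_0-o)\in\mathcal S_1 .
\]
Since $2\sigma_1-k_0=\lambda_1+e$, the sum of the two entries is $\lambda_1+(e+i-o)$, which is at least $\lambda_1$ and of the same parity by \eqref{eq:parity}. The difference is $k_0+i+o$, and we must show that it is at most $\lambda_1$.
\begin{itemize}
\item If $i+o=0$, it is $k_0\le r-1\le\lambda_1$ by \eqref{eq:k0}.
\item If $i+o=1$, then $e$ is odd, so $e\ge1$ and $k_0\le s_1-1\le r-2$. Hence $k_0+1\le r-1\le\lambda_1$.
\item If $i=o=1$, then $d\ge1$, so $\lambda_1\ge2d+r-1\ge r+1$, while $k_0+2\le r$ by \eqref{eq:main}.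
\end{itemize}
This proves the claim. In the first list the remaining entries are $\delta+d(1^R)-o\,\varepsilon_R$. They are nonnegative, since $d\ge1$ if $o=1$. In the second list, removing $\sigma_{l+1}$ from $\sigma$, where $l=k_0+o\le R$, leaves $\sigma_1,\dots,\sigma_l,\sigma_{l+2},\dots,\sigma_r$, which is $\delta+d(1^R)+\omega_l$. By Lemma~\ref{lem:rest}, Proposition~\ref{prop:GL} with $k=k_0$, and Lemma~\ref{lem:GL},
\[
\big(\bar\lambda;\ \delta+d(1^R)-o\,\varepsilon_R,\ \delta+d(1^R)+\omega_{k_0+o}\big)\in\mathcal S_R .
\]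
Row union with the $\mathcal S_1$-triple gives (i).

\subsection*{The exceptional case}
Suppose \eqref{eq:main} fails. Since $k_0\le r-1$, this means $o=1$ and $k_0=r-1$. If $i=0$, then $e$ is odd, so $e\ge1$ and $k_0\le s_1-1\le r-2$, a contradiction. So $i=o=1$ and $d\ge1$. By \eqref{eq:k0} we have $s_1=r-1$ and $e=0$. Then \eqref{eq:convex} with $m=r-1$ reads $-(r-1)\ge-(r-1)$, an equality. As it was obtained by summing the inequalities $\lambda_j\le\lambda_1$ for $2\le j\le r$, all of these are equalities. So $\lambda=(t^r)$ is a rectangle with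
\[
t=2\sigma_1-(r-1)=\sigma_1+\sigma_r=2d+r-1 .
\]
Now we prove (ii), with the lists $\sigma+\varepsilon_1$ and $\sigma-\varepsilon_r$. Every row has to be made without loss, so we pair the entries of one list with those of the other in reverse order:
\[
(t;\ \sigma_1+1,\ \sigma_r-1)\qquad\text{and}\qquad(t;\ \sigma_j,\ \sigma_{r+1-j})\quad(2\le j\le r).
\]
Each entry of each list is used exactly once, and $\sigma_r-1=d-1\ge0$. All sums equal $t$. The first difference is $r+1\le2d+r-1=t$, as $d\ge1$, and the others are at most $r-1\le t$. So these triples lie in $\mathcal S_1$, and row union gives (ii). This completes the proof of Proposition~\ref{prop:block}, and with it the proof of Theorem~\ref{thm:B}. \qed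

\medskip
By Proposition~\ref{prop:square}, Theorem~\ref{thm:A} and Corollary~\ref{cor:C} follow. Together with the known cases $B_n$, $F_4$ and $G_2$, the conjecture of \cite{thesis} holds for all simple Lie algebras with two root lengths.

\begin{thebibliography}{9}
\bibitem{fulton} W.~Fulton, Bull.\ AMS \textbf{37} (2000).
\bibitem{thesis} \emph{Reeder's Conjecture For Lie Algebras Of Type C}, \url{https://flore.unifi.it/retrieve/e398c37f-b013-179a-e053-3705fe0a4cff/PhdThesis.pdf}.
\end{thebibliography}

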